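\title{A Banach space that satisfies Grothendieck's theorem\\ and does not have cotype 2}

\begin{abstract}
A Banach space is a GT space if every bounded operator from it to $\ell_2$ is $1$-summing. We show that a GT space, real or complex, need not have cotype $2$, although every GT space has cotype $q$ for all $q>2$. The proof rests on a weakening of cotype $2$ in which the random signs are replaced by an orthonormal system with bounded fourth moments that may depend on the vectors. This property survives a push-out construction with the same constant, so every separable space that has it embeds isometrically into a separable GT space. A space with the property and without cotype $2$ is then built from Gaussian matrices at widely separated scales.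
\end{abstract}

\section{Introduction}\label{sec:intro}

Operators are bounded and linear. Let $1\le r<\infty$. The \emph{weak $\ell_r$-norm} of vectors $y_1,\dots,y_m$ in a Banach space $Y$ is $\sup_{\|y^*\|\le1}(\sum_i|y^*(y_i)|^r)^{1/r}$. An operator $v:Y\to Z$ is \emph{$r$-summing} if there is a constant $C$ with
\[
\Big(\sum_{i=1}^m\|vy_i\|^r\Big)^{1/r}\le C\sup_{\|y^*\|\le1}\Big(\sum_{i=1}^m|y^*(y_i)|^r\Big)^{1/r}
\qquad(m\in\mathbb N,\ y_1,\dots,y_m\in Y),
\]
and $\pi_r(v)$ is the smallest such $C$. The space $Y$ is a \emph{GT space}, or \emph{satisfies Grothendieck's theorem}, if every operator $Y\to\ell_2$ is $1$-summing. Let $\varepsilon_1,\varepsilon_2,\dots$ be independent random signs, each equal to $\pm1$ with probability $\frac12$. For $2\le q<\infty$ the space $Y$ has \emph{cotype $q$} if there is a constant $C$ with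
\begin{equation}\label{eq:cotype}
\Big(\sum_{i=1}^m\|y_i\|^q\Big)^{1/q}\le C\Big(\mathbb E\Big\|\sum_{i=1}^m\varepsilon_iy_i\Big\|^2\Big)^{1/2}
\qquad(m\in\mathbb N,\ y_1,\dots,y_m\in Y).
\end{equation}
The \emph{cotype-$2$ constant of $Y$ on $N$ vectors} is the smallest $C$ for which \eqref{eq:cotype} holds with $q=2$ and $m=N$.

By Grothendieck's theorem, $L_1$ spaces are GT spaces. There are others: the quotient $L_1(\mathbb T)/H^1$ of $L_1$ of the circle by the Hardy space, and the quotient of an $L_1$ space by a subspace isomorphic to a Hilbert space. The observation that all the known examples of GT spaces have cotype $2$ leads to the following question, which we take from \cite{source}.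

\medskip
\noindent\textbf{Question.} \emph{Does every GT space have cotype $2$?}
\medskip

The answer is no.

\begin{theorem}\label{thm:main}
There is a separable GT space which does not have cotype $2$. Moreover, for each $p\in(2,\infty)$ there are a separable GT space $Y$, a constant $c>0$ and infinitely many $N$ such that the cotype-$2$ constant of $Y$ on $N$ vectors is at least $c(\log\log N)^{1/2-1/p}$.
\end{theorem}

\begin{theorem}\label{thm:embed}
Let $E$ be a separable Banach space for which there is $C$ with $\pi_2(v)\le C\pi_4(v)$ for all $m$ and all $v:\ell_2^m\to E$. Then $E$ embeds isometrically into a separable GT space.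
\end{theorem}

\begin{theorem}\label{thm:cotypeq}
If $Y$ is a GT space, then every operator $b:c_0\to Y$ is $2$-summing, and $Y$ has cotype $q$ for every $q>2$.
\end{theorem}

By Theorem~\ref{thm:main} the range $q>2$ in Theorem~\ref{thm:cotypeq} is sharp. Theorems~\ref{thm:main} and~\ref{thm:embed} are stated for real scalars, Theorem~\ref{thm:cotypeq} holds for real and for complex scalars, and Proposition~\ref{prop:complex} gives a complex GT space without cotype $2$.

\subsection*{Maximum versus average}
Theorem~\ref{thm:cotypeq} explains why one would guess that the answer is yes, and also where a counterexample has to be looked for. Its proof gives a constant $C$ with $\pi_2(b)\le C\|b\|$ for all $b:\ell_\infty^m\to Y$. Take $be_i=y_i$. The unit vectors of $\ell_\infty^m$ have weak $\ell_2$-norm $1$, and for real scalars $\|b\|$ is attained at a vertex of the cube, so in every GT space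
\begin{equation}\label{eq:max}
\Big(\sum_{i=1}^m\|y_i\|^2\Big)^{1/2}\le C\max_{\pm}\Big\|\sum_{i=1}^m\pm y_i\Big\|.
\end{equation}
This is the cotype-$2$ inequality with the maximum over the signs in place of the average. In the familiar spaces without cotype $2$, namely $c_0$ and $\ell_q$ with $q>2$, the unit vectors violate \eqref{eq:cotype} for the exponent $2$, but all their signed sums have the same norm, so they violate \eqref{eq:max} as well. A counterexample needs vectors whose typical signed sum is much shorter than the longest one, in a space where \eqref{eq:max} holds for all vectors.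

\subsection*{Strategy}
Cotype passes to subspaces and the GT property does not: $\ell_2$ embeds in $L_1$ as the span of independent Gaussians, but the identity of $\ell_2$ is not $1$-summing, since $\sum_{i\le m}|e_i|=m$ while the weak $\ell_1$-norm of $e_1,\dots,e_m$ is $\sqrt m$. So it suffices to embed some space without cotype $2$ into a GT space. Section~\ref{sec:Q} introduces a property (Q) that lies between the average and the maximum: one still averages, but over random coefficients adapted to the vectors. Sections~\ref{sec:lift} and~\ref{sec:embed} show that every separable space with (Q) embeds into a separable GT space. Sections~\ref{sec:matrices}--\ref{sec:XQ} construct a separable space with (Q) and without cotype $2$; the mechanism is visible in Example~\ref{ex:onelevel}. The two halves of the proof are independent of each other.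

\section{Notation and standard facts}\label{sec:prelim}

Scalars are real except in Sections~\ref{sec:GT} and~\ref{sec:end}. We write $|\cdot|$ and $\langle\cdot,\cdot\rangle$ for the Euclidean norm and inner product, $\|\cdot\|_{HS}$ for the Hilbert--Schmidt norm, $a\otimes a$ for the operator $x\mapsto\langle x,a\rangle a$, $P_V$ for the orthogonal projection onto $V$, and $[N]=\{1,\dots,N\}$. For symmetric operators $A\le B$ means that $B-A$ is positive semidefinite. A vector is \emph{$\kappa$-sparse} if it has at most $\kappa$ nonzero coordinates. The letters $g,g_1,g_2,\dots$ denote independent standard Gaussian variables, unless $g$ is said to be a vector.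

\subsection*{Summing operators}
The definition gives $\pi_r(a_2va_1)\le\|a_2\|\pi_r(v)\|a_1\|$, and $\pi_r(v)$ does not change when the target is enlarged isometrically. The $r$-summing operators $Y\to Z$ form a Banach space under $\pi_r$, and $\|v\|\le\pi_r(v)$. We use three formulas for weak norms. In $\ell_2^n$ the weak $\ell_r$-norm of $(h_i)$ is $\sup_{|a|\le1}(\sum_i|\langle h_i,a\rangle|^r)^{1/r}$. In $\ell_\infty^M$ and in $c_0$ the weak $\ell_2$-norm of $(f_i)$ is $\sup_k(\sum_i|f_i(k)|^2)^{1/2}$, because the supremum of a seminorm over the unit ball of $\ell_1$ is its supremum over the unit vectors. In any real space the weak $\ell_1$-norm of $y_1,\dots,y_m$ is $\sup_{y^*}\max_\pm y^*(\sum\pm y_i)=\max_\pm\|\sum\pm y_i\|$, which is the norm of the operator $\ell_\infty^m\to Y$, $e_i\mapsto y_i$. Finally, $\pi_2(v)\le\sqrt n\,\|v\|$ for $v:\ell_2^n\to Z$, since $\sum_i|h_i|^2=\sum_{k\le n}\sum_i\langle h_i,e_k\rangle^2$.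

\emph{Pietsch's domination theorem.} Let $v:Y\to Z$ be $r$-summing and let $\mathcal K$ be a weak$^*$ compact subset of the unit ball of $Y^*$ with $\|y\|=\sup_{y^*\in\mathcal K}|y^*(y)|$ for all $y$. Then there is a probability measure $\mu$ on $\mathcal K$ with $\|vy\|\le\pi_r(v)(\int|y^*(y)|^r\,d\mu(y^*))^{1/r}$ for all $y\in Y$. We use it for $Y=\ell_2^n$ with $\mathcal K$ the unit ball, and for $Y=\ell_\infty^M$ with $\mathcal K$ the set of coordinate functionals.

\subsection*{Nets}
For $0<\varepsilon<1$ the unit sphere of $\mathbb R^d$ contains an $\varepsilon$-net $\mathcal N$ with at most $(1+2/\varepsilon)^d$ points. If $A$ is a linear map from $\mathbb R^d$ to a Euclidean space, then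
\begin{equation}\label{eq:net}
\|A\|\le(1-\varepsilon)^{-1}\max_{c\in\mathcal N}|Ac|,
\end{equation}
because a net point within $\varepsilon$ of a unit vector $c$ with $|Ac|=\|A\|$ has image of length at least $(1-\varepsilon)\|A\|$. The set $[N]$ has at most $N^\kappa$ nonempty subsets of cardinality at most $\kappa$, since each is the range of a map $[\kappa]\to[N]$.

\subsection*{Gaussian variables}
We have $\mathbb E|g|=\sqrt{2/\pi}$, $\mathbb Eg^4=3$ and $\mathbb Ee^{g^2/4}=\sqrt2$. Let $g$ be a standard Gaussian vector in $\mathbb R^n$. Then $\mathbb E|g|^4=n(n+2)\le3n^2$ and $\mathbb E|g|^8=n(n+2)(n+4)(n+6)\le105n^4$. The Chernoff bound states that $(te^{1-t})^{n/2}$ is an upper bound for $\mathbb P(|g|^2\ge tn)$ if $t>1$ and for $\mathbb P(|g|^2\le tn)$ if $t<1$. If $\Psi:\mathbb R^n\to\mathbb R$ is Lipschitz with constant $\beta$, then $\mathbb P(\Psi(g)-\mathbb E\Psi(g)\ge t)\le e^{-t^2/2\beta^2}$ for $t\ge0$ (Gaussian concentration) and $\operatorname{Var}\Psi(g)\le\beta^2$ (Gaussian Poincar\'e inequality).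

\begin{lemma}\label{lem:gauss}
Let $y_1,\dots,y_m$ be vectors in a normed space $Y$.
\begin{enumerate}
\item[(i)] $\mathbb E\|\sum\varepsilon_jy_j\|^2\le\frac\pi2\,\mathbb E\|\sum g_jy_j\|^2$.
\item[(ii)] $\mathbb E\|\sum g_jy_j\|^2\le(1+\frac\pi2)\,(\mathbb E\|\sum g_jy_j\|)^2$.
\item[(iii)] If $Z_1,\dots,Z_M$ are centered Gaussian variables, not necessarily independent, with variances at most $\beta^2$, then $\mathbb E\max_iZ_i^2\le4\beta^2(1+\ln M)$.
\item[(iv)] If $\Gamma,\Gamma'$ are centered Gaussian vectors in $\mathbb R^d$ with $\operatorname{Cov}\Gamma\le\operatorname{Cov}\Gamma'$ and $\rho$ is a seminorm on $\mathbb R^d$, then $\mathbb E\rho(\Gamma)^2\le\mathbb E\rho(\Gamma')^2$.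
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The sequence $(g_j)$ is distributed as $(\varepsilon_j|g_j|)$ with $(\varepsilon_j)$ independent of $(g_j)$. The conditional expectation of $\sum\varepsilon_j|g_j|y_j$ given the signs is $\sqrt{2/\pi}\sum\varepsilon_jy_j$; apply Jensen's inequality to $\|\cdot\|^2$.

(ii) Let $\varsigma$ be the weak $\ell_2$-norm of $(y_j)$. Since $\|\sum h_jy_j\|=\sup_{y^*}\sum h_jy^*(y_j)\le\varsigma|h|$, the function $h\mapsto\|\sum h_jy_j\|$ is $\varsigma$-Lipschitz, and the variance of $\|\sum g_jy_j\|$ is at most $\varsigma^2$. Moreover $\mathbb E\|\sum g_jy_j\|\ge\sup_{y^*}\mathbb E|\sum g_jy^*(y_j)|=\sqrt{2/\pi}\,\varsigma$.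

(iii) Let $\beta=1$. By Jensen's inequality, $\exp(\frac14\mathbb E\max Z_i^2)\le\mathbb E\sum_ie^{Z_i^2/4}\le\sqrt2\,M$.

(iv) $\Gamma'$ is distributed as $\Gamma+\zeta$ with $\zeta$ centered Gaussian, independent of $\Gamma$, of covariance $\operatorname{Cov}\Gamma'-\operatorname{Cov}\Gamma$. Condition on $\Gamma$ and apply Jensen's inequality to the convex function $\rho^2$.
\end{proof}

\section{What every GT space satisfies}\label{sec:GT}

In this section the scalars are real or complex.

\begin{proof}[Proof of Theorem~\ref{thm:cotypeq}]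
The identity map from the Banach space of $1$-summing operators $Y\to\ell_2$ to the Banach space of all operators $Y\to\ell_2$ is continuous, and it is bijective because $Y$ is a GT space. By the open mapping theorem there is $C$ with $\pi_1(u)\le C\|u\|$ for all $u:Y\to\ell_2$.

\emph{Operators on $\ell_\infty^M$ and $c_0$.} Let $b:\ell_\infty^M\to Y$ and let $f_1,\dots,f_m\in\ell_\infty^M$ satisfy $\sum_j|f_j(k)|^2\le1$ for each $k$. To see the norms $\|bf_j\|$ through a Hilbert space, choose norm-one functionals $y_j^*$ with $y_j^*(bf_j)=\|bf_j\|$ and numbers $\beta_j\ge0$ with $\sum\beta_j^2=1$, and put $uy=\sum_j\beta_jy_j^*(y)e_j$. Then $\|u\|\le1$. Expanding $f_j=\sum_kf_j(k)e_k$ and using the Cauchy--Schwarz inequality in $j$,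
\[
\sum_j\beta_j\|bf_j\|=\sum_j\langle ubf_j,e_j\rangle=\sum_k\sum_jf_j(k)\langle ube_k,e_j\rangle\le\sum_k|ube_k|\le C\sup_{\|y^*\|\le1}\sum_k|y^*(be_k)|.
\]
For suitable unimodular scalars $s_k$ we have $\sum_k|y^*(be_k)|=y^*(b\sum_ks_ke_k)\le\|b\|$. The supremum over $\beta$ gives $(\sum\|bf_j\|^2)^{1/2}\le C\|b\|$, that is,
\begin{equation}\label{eq:pi2}
\pi_2(b)\le C\|b\|\qquad\text{for all }M\text{ and all }b:\ell_\infty^M\to Y .
\end{equation}
If $b:c_0\to Y$ and $f_1,\dots,f_m\in c_0$, apply \eqref{eq:pi2} to the truncations of the $f_j$ to the first $M$ coordinates. Their weak $\ell_2$-norm is at most that of $(f_j)$, and they converge to $f_j$ in $c_0$ as $M\to\infty$. Hence $\pi_2(b)\le C\|b\|$.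

\emph{Cotype.} A finite-dimensional space is isomorphic to a Hilbert space and has cotype $2$, hence cotype $q$ for all $q\ge2$. Let $\dim Y=\infty$, and let $q_Y\in[2,\infty]$ be the infimum of the $q$ for which $Y$ has cotype $q$, with $q_Y=\infty$ if there is none. The Maurey--Pisier theorem \cite{MP} states that, for every $n$ and $\varepsilon>0$, $Y$ contains a subspace $(1+\varepsilon)$-isomorphic to $\ell_{q_Y}^n$. Cotype involves only real signs, so we may apply this to $Y$ as a real space: there is a real-linear $J:\mathbb R^n\to Y$ with $\|x\|_{q_Y}\le\|Jx\|\le2\|x\|_{q_Y}$. Define $b:\ell_\infty^n\to Y$ by $be_i=n^{-1/q_Y}Je_i$. Since $\|x\|_{q_Y}\le n^{1/q_Y}\|x\|_\infty$, we get $\|b\|\le2$ in the real case and, splitting $x$ into real and imaginary parts, $\|b\|\le4$ in the complex case. The unit vectors have weak $\ell_2$-norm $1$ in $\ell_\infty^n$, so \eqref{eq:pi2} yields $n^{1/2-1/q_Y}\le(\sum\|be_i\|^2)^{1/2}\le4C$ for all $n$. This forces $q_Y=2$. Cotype $q'$ implies cotype $q$ for $q\ge q'$, so $Y$ has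 cotype $q$ for every $q>2$.
\end{proof}

\section{Averages with adapted coefficients}\label{sec:Q}

Inequality \eqref{eq:pi2} passes to subspaces, so a space that embeds into a GT space must satisfy it. We look for a condition that implies \eqref{eq:pi2}, is weaker than cotype $2$, and is robust enough for an inductive construction. The arguments below use only two features of the random signs: they are orthonormal, and the $L_4$- and $L_2$-norms of their linear combinations are comparable.

\begin{definition}
Real random variables $\xi_1,\dots,\xi_m$ form an \emph{admissible system} if $\mathbb E\xi_i\xi_j=\delta_{ij}$ and $\|\sum h_j\xi_j\|_4\le3|h|$ for all $h\in\mathbb R^m$. A normed space $E$ has \emph{property $(Q_C)$} if for all $m$ and all $y_1,\dots,y_m\in E$ there is an admissible system with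
\[
\Big(\sum_j\|y_j\|^2\Big)^{1/2}\le C\,\mathbb E\Big\|\sum_j\xi_jy_j\Big\|.
\]
It has \emph{property \textup{(Q)}} if it has $(Q_C)$ for some $C$.
\end{definition}

Independent standard Gaussians and independent signs are admissible, since in both cases $\mathbb E(\sum h_j\xi_j)^4\le3|h|^4$. We write $\langle\xi,h\rangle=\sum_j\xi_jh_j$. H\"older's inequality $\|f\|_2\le\|f\|_1^{1/3}\|f\|_4^{2/3}$ gives $|h|^3\le\|\langle\xi,h\rangle\|_1\cdot9|h|^2$, so every admissible system satisfies
\begin{equation}\label{eq:khin}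
\tfrac19|h|\le\|\langle\xi,h\rangle\|_1\le\|\langle\xi,h\rangle\|_2=|h|.
\end{equation}

\begin{example}\label{ex:L1}
Let $\varphi_1,\dots,\varphi_m\in L_1(\mu)$, $\varphi=(\varphi_j)_j$, and let $\xi$ be \emph{any} admissible system. By Minkowski's inequality, \eqref{eq:khin} and Fubini's theorem,
\[
\Big(\sum_j\|\varphi_j\|_1^2\Big)^{1/2}\le\int|\varphi|\,d\mu\le9\int\mathbb E|\langle\xi,\varphi\rangle|\,d\mu=9\,\mathbb E\Big\|\sum_j\xi_j\varphi_j\Big\|_1 .
\]
So $L_1(\mu)$ has $(Q_9)$, and taking signs for $\xi$ we see that it has cotype $2$.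
\end{example}

Cotype $2$ with constant $C$ implies (Q): by Lemma~\ref{lem:gauss}(i),(ii), Gaussians work, with constant $C(\frac\pi2(1+\frac\pi2))^{1/2}$. The gain in (Q) is that the system may depend on the vectors. The next lemma shows that only the fourth-moment bound has to be verified.

\begin{lemma}\label{lem:fill}
If $\xi_1,\dots,\xi_m$ satisfy $\|\langle\xi,h\rangle\|_4\le B|h|$ for all $h\in\mathbb R^m$, then there is an admissible system $\xi'$ with $\mathbb E\|\sum\xi_j'y_j\|\ge B^{-1}\mathbb E\|\sum\xi_jy_j\|$ for all $y_1,\dots,y_m$ in any normed space.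
\end{lemma}

\begin{proof}
We have $B^{-2}\mathbb E\langle\xi,h\rangle^2\le|h|^2$, so $I-B^{-2}\mathbb E\,\xi\otimes\xi\ge0$. Let $\zeta$ be a centered Gaussian vector with this covariance, independent of $\xi$, and put $\xi'=\xi/B+\zeta$. The mixed terms have expectation zero, so $\mathbb E\,\xi'\otimes\xi'=I$, and $\|\langle\xi',h\rangle\|_4\le(1+3^{1/4})|h|\le3|h|$. Since $\mathbb E[\xi'\mid\xi]=\xi/B$, the inequality follows from Jensen's inequality.
\end{proof}

\begin{example}[adapted coefficients beat random signs]\label{ex:onelevel}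
Let $n=2^d\ge4$, let $\mathbb F$ be the field with $n$ elements, and let $\chi:\mathbb F\to\{\pm1\}$ take each value $n/2$ times. For each of the $N=n^4$ polynomials $\phi_1,\dots,\phi_N$ of degree at most $3$ over $\mathbb F$ put $u^i=n^{-1/2}(\chi(\phi_i(t)))_{t\in\mathbb F}$, a unit vector in $\mathbb R^n$. If $I$ is uniform in $[N]$, then by Lagrange interpolation the values of $\phi_I$ at any four distinct points are independent and uniform. So the coordinates of $\sqrt n\,u^I$ are signs, any four of which are independent, and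
\begin{equation}\label{eq:design}
\mathbb E\langle\sqrt n\,u^I,x\rangle^2=|x|^2,\qquad\mathbb E\langle\sqrt n\,u^I,x\rangle^4\le3|x|^4\qquad(x\in\mathbb R^n).
\end{equation}
The first identity reads $\sum_j\langle u^j,x\rangle^2=\frac Nn|x|^2$; thus the matrix $U$ with columns $u^j$ has norm $\sqrt{N/n}$. Equip $\mathbb R^n$ with the norm $\rho(x)=\max_i|\langle u^i,x\rangle|$. Then $\rho(u^j)=1$, so $(\sum_j\rho(u^j)^2)^{1/2}=\sqrt N$.

\emph{Random signs give little.} Each $\langle u^i,\sum_jg_ju^j\rangle$ is Gaussian of variance $N/n$. By Lemma~\ref{lem:gauss}(i),(iii), $\mathbb E\rho(\sum\varepsilon_ju^j)^2\le2\pi\frac Nn(1+4\ln n)$. The cotype-$2$ constant of $(\mathbb R^n,\rho)$ on $N$ vectors is therefore at least $(n/(2\pi(1+4\ln n)))^{1/2}$.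

\emph{Adapted coefficients give everything.} Draw one of the norming functionals $u^I$ at random, and choose coefficients correlated with it: $\xi_j=\frac n{\sqrt N}\langle u^I,u^j\rangle$. Then $\langle\xi,h\rangle=\sqrt{n/N}\,\langle\sqrt n\,u^I,Uh\rangle$, so $\|\langle\xi,h\rangle\|_4\le3^{1/4}|h|$ by \eqref{eq:design}, while for every value of $I$
\[
\rho\Big(\sum_j\xi_ju^j\Big)\ge\Big\langle u^I,\sum_j\xi_ju^j\Big\rangle=\frac n{\sqrt N}\sum_j\langle u^I,u^j\rangle^2=\sqrt N .
\]
By Lemma~\ref{lem:fill} the inequality in $(Q_C)$ holds for $u^1,\dots,u^N$ with $C=3^{1/4}$.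
\end{example}

The example needs enough functionals for the moment bounds \eqref{eq:design}, but so few ($\ln N\ll n$) that a Gaussian vector is nearly orthogonal to all of them. It treats only one family of vectors; making (Q) hold for all families is the task of Sections~\ref{sec:matrices}--\ref{sec:XQ}. First we relate (Q) to summing norms.

\begin{lemma}\label{lem:pi4}
If $\pi_2(v)\le C\pi_4(v)$ for all $m$ and all $v:\ell_2^m\to E$, then $E$ has $(Q_{2C})$.
\end{lemma}

\begin{proof}
Given $y_1,\dots,y_m$, not all zero, let $ve_j=y_j$. Choose $h_1,\dots,h_l\in\mathbb R^m$ with $\sum_i\langle h_i,a\rangle^4\le|a|^4$ for all $a$, with $\tau:=(\sum\|vh_i\|^4)^{1/4}\ge\frac12\pi_4(v)$, and with all $vh_i\ne0$. Put $p_i=\|vh_i\|^4/\tau^4$ and let the random vector $\xi$ equal $p_i^{-1/4}h_i$ with probability $p_i$. Then $\mathbb E\langle\xi,a\rangle^4=\sum_i\langle h_i,a\rangle^4\le|a|^4$, and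
\[
\mathbb E\Big\|\sum_j\xi_jy_j\Big\|=\mathbb E\|v\xi\|=\sum_ip_i^{3/4}\|vh_i\|=\tau\ge\frac{\pi_2(v)}{2C}\ge\frac1{2C}\Big(\sum_j\|y_j\|^2\Big)^{1/2},
\]
because $(e_j)$ has weak $\ell_2$-norm $1$ in $\ell_2^m$. Apply Lemma~\ref{lem:fill} with $B=1$.
\end{proof}

\begin{remark}
Conversely, $(Q_C)$ implies $\pi_2(v)\le3C\pi_4(v)$. Indeed, let $(h_i)$ have weak $\ell_2$-norm at most $1$ in $\ell_2^m$, let $\xi$ be the system for $(vh_i)$ and let $\mu$ be a Pietsch measure for $\pi_4(v)$. Then $(\sum\|vh_i\|^2)^{1/2}\le C\,\mathbb E\|v\sum\xi_ih_i\|\le C\pi_4(v)(\int\mathbb E(\sum_i\xi_i\langle h_i,a\rangle)^4d\mu(a))^{1/4}\le3C\pi_4(v)$. So (Q) is the hypothesis of Theorem~\ref{thm:embed} in probabilistic form.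
\end{remark}

\begin{lemma}\label{lem:Qpi2}
If a Banach space $E$ has $(Q_C)$, then every $b:\ell_\infty^M\to E$ satisfies $\pi_2(b)\le36C^2\|b\|$.
\end{lemma}

\begin{proof}
Let $f_1,\dots,f_m\in\ell_\infty^M$ satisfy $\sum_i|f_i(k)|^2\le1$ for each $k$, let $\xi$ be the system given by $(Q_C)$ for $(bf_i)$, and put $\phi=\sum\xi_if_i$. We must bound $\mathbb E\|b\phi\|$, but $\phi$ need not be bounded; we only know $\mathbb E|\phi(k)|^4\le81$ for each $k$. So we cut at a height $R$: let $\phi'(k)=\phi(k)1_{\{|\phi(k)|\le R\}}$ and $\phi''=\phi-\phi'$. Then $\|b\phi'\|\le R\|b\|$ and $\mathbb E|\phi''(k)|^2\le\mathbb E|\phi(k)|^4/R^2\le81/R^2$. With a Pietsch measure $(\mu_k)_{k\le M}$ for $b$,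
\[
\mathbb E\|b\phi''\|\le\pi_2(b)\Big(\sum_k\mu_k\,\mathbb E|\phi''(k)|^2\Big)^{1/2}\le9\pi_2(b)/R .
\]
Hence $(\sum\|bf_i\|^2)^{1/2}\le C(R\|b\|+9\pi_2(b)/R)$. Take the supremum over $(f_i)$ and $R=18C$ to get $\pi_2(b)\le18C^2\|b\|+\frac12\pi_2(b)$. As $\ell_\infty^M$ is isomorphic to $\ell_2^M$, $\pi_2(b)$ is finite and can be absorbed on the left.
\end{proof}

\begin{lemma}\label{lem:dense}
If a dense subspace $E_0$ of $E$ has $(Q_C)$ with $C\ge1$, then $E$ has $(Q_{2C})$.
\end{lemma}

\begin{proof}
Let $y_j\in E$ with $a=(\sum\|y_j\|^2)^{1/2}>0$. Put $\varepsilon=\frac1{4C}$ and choose $y_j'\in E_0$ with $\sum\|y_j-y_j'\|\le\varepsilon a$. Then $(\sum\|y_j'\|^2)^{1/2}\ge(1-\varepsilon)a$. Since $\mathbb E|\xi_j|\le1$, the system for $(y_j')$ gives $\mathbb E\|\sum\xi_jy_j\|\ge(1-\varepsilon)a/C-\varepsilon a\ge a/(2C)$.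
\end{proof}

\section{Lifting from a quotient of $L_1$ by a Gaussian subspace}\label{sec:lift}

The embedding will be built by gluing copies of $L_1$ to $E$ along subspaces $S$ spanned by independent Gaussians. What is added at each step is a quotient $L_1/S$, and we need the analogue of Example~\ref{ex:L1} for it, with the same uniformity over all admissible systems.

\begin{lemma}\label{lem:lift}
There is an absolute constant $K\ge1$ with the following property. Let $(\Omega_0,\mu)$ be a probability space, let $\gamma=(\gamma_1,\dots,\gamma_r)$ be independent standard Gaussians on it, and let $S=\operatorname{span}(\gamma_k)\subset L_1(\mu)$. For $z_1,\dots,z_m\in L_1(\mu)/S$, the integral $\int|\varphi|\,d\mu$ attains its minimum over all $\varphi=(\varphi_j)\in L_1(\mu;\mathbb R^m)$ with $\varphi_j\in z_j$ for all $j$, and every minimizer $\varphi$ satisfies, for every admissible system $\xi$,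
\[
\int|\varphi|\,d\mu\le K\,\mathbb E\Big\|\sum_j\xi_jz_j\Big\|_{L_1/S}.
\]
\end{lemma}

The difficulty is that the best representative of $\sum\xi_j(\omega)z_j$ depends on $\omega$ in a way that need not be linear in $\xi(\omega)$, whereas a lift $\varphi$ corresponds to a linear choice. A linear map that kills $S$ would remove the nonlinear correction. The natural candidate is $I-P_\gamma$, where $P_\gamma f=\sum_k(\int f\gamma_k)\gamma_k$. If $P_\gamma$ were bounded on $L_1$, with norm $\beta$, then $\|(I-P_\gamma)\sum\xi_j\varphi_j\|_1\le(1+\beta)\|\sum\xi_jz_j\|$, and Example~\ref{ex:L1} applied to the lift $((I-P_\gamma)\varphi_j)_j$ would give $K=9(1+\beta)$. But $\gamma_k\notin L_\infty$, so $P_\gamma$ is not even defined on $L_1$. It is bounded from $L_{4/3}$ to $L_2$. The proof therefore truncates, at a small cost in $L_1$, so as to gain an $L_4$ bound, and interpolates to turn smallness in $L_1$ into smallness in $L_{4/3}$.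

\begin{proof}
The competitors are $\varphi^0-A\gamma$ with $\varphi^0$ a fixed lift and $A$ an $m\times r$ matrix. The map $A\mapsto\int|A\gamma|$ is a norm on matrices, since $\int|A\gamma|^2=\|A\|_{HS}^2$. So the continuous function $A\mapsto\int|\varphi^0-A\gamma|\ge\int|A\gamma|-\int|\varphi^0|$ tends to infinity with $A$ and attains its minimum. If the minimum is $0$ there is nothing to prove. Otherwise rescale so that it is $1$, and let $f$ be a minimizer:
\begin{equation}\label{eq:minimal}
\int|f|\,d\mu=1,\qquad\int|f-A\gamma|\,d\mu\ge1\quad\text{for every }m\times r\text{ matrix }A.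
\end{equation}
Let $\xi$ be defined on $(\Omega,\mathbb P)$ and let $\varepsilon>0$. For each $\omega$ let $a(\omega)$ be the first element in a fixed enumeration of $\mathbb Q^r$ with $\|\langle\xi(\omega),f\rangle+\langle\gamma,a(\omega)\rangle\|_{L_1(\mu)}\le\|\sum\xi_j(\omega)z_j\|+\varepsilon$. It exists by density. For a fixed element of $\mathbb Q^r$ both sides are continuous functions of $\xi(\omega)$, so $a$ is measurable. Put
\[
\Phi(\omega,t)=\langle\xi(\omega),f(t)\rangle+\langle\gamma(t),a(\omega)\rangle,\qquad\delta=\iint|\Phi|\,d\mu\,d\mathbb P\le\mathbb E\Big\|\sum\xi_jz_j\Big\|+\varepsilon .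
\]
We show that $\delta\ge\delta_0$ for an absolute constant $\delta_0\in(0,1]$; then $\varepsilon\to0$ gives the lemma with $K=1/\delta_0$. We may assume $\delta\le1$. Besides \eqref{eq:khin} we use $\frac12|h|\le\|\langle\gamma,h\rangle\|_1\le|h|$ and $\|\langle\gamma,h\rangle\|_4\le2|h|$ for $h\in\mathbb R^r$. Norms of functions of $(\omega,t)$ are taken in $L_q(\mathbb P\times\mu)$.

\emph{Step 1: $a$ is integrable.} By \eqref{eq:khin}, $\|\langle\xi,f\rangle\|_1\le\int|f|=1$. Hence $\mathbb E|a|\le2\|\langle\gamma,a\rangle\|_1\le2(\delta+1)\le4$.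

\emph{Step 2: the tails of $f$ and $a$ are small.} Let $M\ge1$, $A_M=\{|f|>M\}$, $B_M=\{|a|>M\}$, so that $\mu(A_M)\le1/M$ and $\mathbb P(B_M)\le4/M$. Put $f''=f1_{A_M}$, $f'=f-f''$, $a''=a1_{B_M}$, $a'=a-a''$. On the small set $A_M$ the term $\langle\gamma,a\rangle$ cannot cancel $\langle\xi,f\rangle$, because it has little mass there: by H\"older's inequality $\int_{A_M}|\langle\gamma,h\rangle|\,d\mu\le\mu(A_M)^{3/4}\,2|h|$. Thus
\[
\tfrac19\int|f''|\,d\mu\le\int_{A_M}\mathbb E|\langle\xi,f\rangle|\,d\mu\le\delta+2M^{-3/4}\,\mathbb E|a|\le\delta+8M^{-3/4}.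
\]
With the roles exchanged, $\mathbb E[1_{B_M}|\langle\xi,h\rangle|]\le\mathbb P(B_M)^{3/4}\,3|h|$ and
\[
\tfrac12\,\mathbb E|a''|\le\mathbb E\Big[1_{B_M}\int|\langle\gamma,a\rangle|\,d\mu\Big]\le\delta+3(4/M)^{3/4}\int|f|\,d\mu\le\delta+9M^{-3/4}.
\]
So $\int|f''|\le9\delta+72M^{-3/4}$ and $\mathbb E|a''|\le2\delta+18M^{-3/4}$.

\emph{Step 3: interpolation.} Let $\Phi'=\langle\xi,f'\rangle+\langle\gamma,a'\rangle=\Phi-\langle\xi,f''\rangle-\langle\gamma,a''\rangle$. Then
\[
\|\Phi'\|_1\le\delta+\int|f''|+\mathbb E|a''|\le12\delta+90M^{-3/4}.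
\]
Since $\int|f'|^4\le M^3\int|f|=M^3$ and $\mathbb E|a'|^4\le M^3\,\mathbb E|a|\le4M^3$,
\[
\|\Phi'\|_4\le3\Big(\int|f'|^4\Big)^{1/4}+2\big(\mathbb E|a'|^4\big)^{1/4}\le(3+2\sqrt2)M^{3/4}\le6M^{3/4}.
\]
As $\frac34=\frac23\cdot1+\frac13\cdot\frac14$, H\"older's inequality gives $\|\Phi'\|_{4/3}\le\|\Phi'\|_1^{2/3}\|\Phi'\|_4^{1/3}\le6^{1/3}M^{1/4}(12\delta+90M^{-3/4})^{2/3}$.

\emph{Step 4: projection.} For $\psi\in L_{4/3}(\mu)$ we have $\|P_\gamma\psi\|_1\le\|P_\gamma\psi\|_2=\sup_{|h|\le1}|\int\psi\langle\gamma,h\rangle|\le2\|\psi\|_{4/3}$, so $\|(I-P_\gamma)\psi\|_1\le3\|\psi\|_{4/3}$. Apply this to $\Phi'(\omega,\cdot)$. The operator $I-P_\gamma$ annihilates $\langle\gamma,a'(\omega)\rangle$ and sends $\langle\xi(\omega),f'\rangle$ to $\langle\xi(\omega),f'-A\gamma\rangle$, where $A=(\int f'_j\gamma_k\,d\mu)_{j,k}$ does not depend on $\omega$. Integrating over $\omega$ and using \eqref{eq:khin},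
\[
\tfrac19\int|f'-A\gamma|\,d\mu\le\|\langle\xi,f'-A\gamma\rangle\|_1\le3\,\mathbb E\|\Phi'(\omega,\cdot)\|_{L_{4/3}(\mu)}\le3\|\Phi'\|_{4/3}.
\]

\emph{Step 5: conclusion.} By \eqref{eq:minimal} and Steps 2--4,
\[
1\le\int|f''|+\int|f'-A\gamma|\le9\delta+72M^{-3/4}+27\cdot6^{1/3}M^{1/4}(12\delta+90M^{-3/4})^{2/3}.
\]
If $12\delta\le90M^{-3/4}$, the last two terms are at most $72M^{-3/4}+27\cdot6^{1/3}\cdot180^{2/3}M^{-1/4}$. Fix an absolute $M\ge1$ for which this is at most $\frac12$. If also $9\delta\le\frac14$, we obtain $1\le\frac34$, which is absurd. So $\delta\ge\delta_0:=\min(\frac1{36},\frac{15}2M^{-3/4})$.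
\end{proof}

\section{Embedding into a GT space}\label{sec:embed}

The GT property splits into two conditions. The first is \eqref{eq:pi2}, which (Q) provides. The second can be forced by enlarging the space.

\begin{lemma}\label{lem:criterion}
Let $Y$ be a Banach space and $A,B$ constants such that
\begin{enumerate}
\item[(a)] $\pi_2(b)\le A\|b\|$ for all $m$ and all $b:\ell_\infty^m\to Y$;
\item[(b)] $|\operatorname{tr}(uv)|\le B\,\|u\|\,\pi_2(v)$ for all $n$, all $v:\ell_2^n\to Y$ and all $u:Y\to\ell_2^n$.
\end{enumerate}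
Then $\pi_1(u)\le AB\|u\|$ for every $u:Y\to\ell_2$.
\end{lemma}

\begin{proof}
Let $\|u\|\le1$ and let $y_1,\dots,y_m$ have weak $\ell_1$-norm at most $1$, so that $b:\ell_\infty^m\to Y$, $be_i=y_i$, has norm at most $1$. Assume that some $uy_i\ne0$. Identify $V=\operatorname{span}(uy_i)$ with $\ell_2^n$ and choose unit vectors $a_i\in V$ with $\langle uy_i,a_i\rangle=|uy_i|$. The map $a:V\to\ell_\infty^m$, $ah=(\langle h,a_i\rangle)_i$, has norm at most $1$, so $v=ba$ has $\pi_2(v)\le A$. Since $P_Vuvh=\sum_i\langle h,a_i\rangle uy_i$ and the trace of $h\mapsto\langle h,a_i\rangle x$ is $\langle x,a_i\rangle$, we get $\sum_i|uy_i|=\operatorname{tr}(P_Vuv)\le AB$.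
\end{proof}

A trace estimate as in (b) is immediate for an operator that passes through $L_1$ by means of an integrable kernel.

\begin{lemma}\label{lem:trace}
Let $\beta\in L_1(\mu;\mathbb R^n)$ and $w:\ell_2^n\to L_1(\mu)$, $wh=\langle h,\beta\rangle$. Then $|\operatorname{tr}(Rw)|\le\|R\|\int|\beta|\,d\mu$ for every $R:L_1(\mu)\to\ell_2^n$.
\end{lemma}

\begin{proof}
We have $\operatorname{tr}(Rw)=\sum_j\langle R\beta_j,e_j\rangle$. If $\beta=\sum_i1_{A_i}b_i$ with disjoint sets $A_i$ and $b_i\in\mathbb R^n$, this equals $\sum_i\langle R1_{A_i},b_i\rangle$, whose absolute value is at most $\|R\|\sum_i\mu(A_i)|b_i|=\|R\|\int|\beta|$. Both sides are continuous in $\beta\in L_1(\mu;\mathbb R^n)$, and simple functions are dense.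
\end{proof}

So, given $v:\ell_2^n\to E$, we enlarge $E$ until $v$ factors through such a $w$. Pietsch's theorem supplies a Gaussian $w$ that dominates $v$, and the enlargement is the push-out: adjoin $L_1$ and identify $wh$ with a multiple $\theta vh$. Enlarging creates new operators $v$, so the step has to be repeated infinitely often, and the constant in (Q) must not grow at all. For $\theta=0$ the push-out would be $(L_1/S)\oplus_1E$, and $(Q_C)$ would persist for $C\ge K$: take the system $\xi$ that $E$ provides for the $E$-components, and use that Lemma~\ref{lem:lift} holds for every $\xi$. A small $\theta>0$ is a perturbation of this, paid for by the slack between $K$ and $C$. Fix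
\[
\theta=\frac1{2(1+K)},\qquad B=\theta^{-1}\sqrt{\pi/2}.
\]

\begin{lemma}\label{lem:step}
Let $C\ge2K$, let the Banach space $E$ have $(Q_C)$, and let $v:\ell_2^n\to E$. There is a Banach space $E'$ that contains $E$ isometrically, is separable if $E$ is, has $(Q_C)$ with the same $C$, and satisfies $|\operatorname{tr}(uv)|\le B\|u\|\pi_2(v)$ for all $u:E'\to\ell_2^n$.
\end{lemma}

\begin{proof}
If $v=0$ take $E'=E$. Otherwise normalize $\pi_2(v)=1$.

\emph{Construction.} By Pietsch's theorem there is a probability measure $\nu$ on the unit ball of $\mathbb R^n$ with $\|vh\|^2\le\int\langle h,a\rangle^2d\nu(a)=|Dh|^2$, where $D=(\int a\otimes a\,d\nu)^{1/2}$ and $\|D\|_{HS}^2=\int|a|^2d\nu\le1$. Let $L_1=L_1(\mathbb R^n,\mu)$ with $\mu$ the standard Gaussian measure, let $\gamma$ be the identity map of $\mathbb R^n$, and define $w:\ell_2^n\to L_1$ by $wh=\sqrt{\pi/2}\,\langle Dh,\gamma\rangle$. Then $\|wh\|_1=|Dh|\ge\|vh\|$. The space $S=w(\ell_2^n)$ is spanned by the independent standard Gaussians $\langle d_k,\gamma\rangle$,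 where $(d_k)$ is an orthonormal basis of the range of $D$. The formula $T(wh)=\theta vh$ defines an operator $T:S\to E$ with $\|T\|\le\theta$. Let
\[
E'=(L_1\oplus_1E)/\{(s,-Ts):s\in S\},
\]
a quotient by a finite-dimensional subspace, and write $[f,x]$ for the class of $(f,x)$. Thus
\begin{equation}\label{eq:pushnorm}
\|[f,x]\|=\inf_{s\in S}\big(\|f+s\|_1+\|x-Ts\|\big),\qquad[s,x]=[0,x+Ts]\quad(s\in S).
\end{equation}
Since $\|s\|_1+\|x-Ts\|\ge\|x\|$, the map $x\mapsto[0,x]$ is isometric, and we regard $E$ as a subspace of $E'$. The map $[f,x]\mapsto f+S$ from $E'$ to $L_1/S$ is well defined, and its kernel is $E$ by the second formula in \eqref{eq:pushnorm}.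

\emph{Trace estimate.} Let $\iota:L_1\to E'$, $\iota f=[f,0]$, so $\|\iota\|\le1$. By \eqref{eq:pushnorm}, $\iota wh=[0,\theta vh]$, that is, $v=\theta^{-1}\iota w$. Moreover $wh=\langle h,\beta\rangle$ with $\beta=\sqrt{\pi/2}\,D\gamma$, and $\int|\beta|\le(\int|\beta|^2)^{1/2}=\sqrt{\pi/2}\,\|D\|_{HS}\le\sqrt{\pi/2}$. Apply Lemma~\ref{lem:trace} with $R=u\iota$.

\emph{Property $(Q_C)$.} Let $y_1,\dots,y_m\in E'$ have images $z_j\in L_1/S$. Let $\varphi$ be a minimal lift as in Lemma~\ref{lem:lift}. Then $x_j:=y_j-[\varphi_j,0]$ lies in the kernel $E$, and $y_j=[\varphi_j,x_j]$. Only now choose $\xi$, as the system given by $(Q_C)$ in $E$ for $x_1,\dots,x_m$. (The $x_j$ depend on $\varphi$ and $\xi$ depends on the $x_j$; this is why the lift in Lemma~\ref{lem:lift} must not depend on $\xi$.) Abbreviate $\xi\varphi=\sum\xi_j\varphi_j$, and likewise $\xi x$, $\xi y$, $\xi z$. For $s\in S$ we have $\|Ts\|\le\theta\|s\|_1\le\theta(\|\xi\varphi+s\|_1+\|\xi\varphi\|_1)$ and $\|\xi\varphi+s\|_1\ge\|\xi z\|$. So \eqref{eq:pushnorm}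 gives, pointwise,
\[
\|\xi y\|\ge\|\xi x\|+(1-\theta)\|\xi z\|-\theta\|\xi\varphi\|_1 .
\]
By \eqref{eq:khin} and Lemma~\ref{lem:lift}, $\mathbb E\|\xi\varphi\|_1\le\int|\varphi|\le K\,\mathbb E\|\xi z\|$. As $\theta(1+K)=\frac12$, this yields $\mathbb E\|\xi y\|\ge\mathbb E\|\xi x\|+\frac12\mathbb E\|\xi z\|$. On the other hand $\|y_j\|\le\|x_j\|+\|\varphi_j\|_1$ and $(\sum\|\varphi_j\|_1^2)^{1/2}\le\int|\varphi|$, so
\[
\Big(\sum\|y_j\|^2\Big)^{1/2}\le\Big(\sum\|x_j\|^2\Big)^{1/2}+\int|\varphi|\le C\,\mathbb E\|\xi x\|+K\,\mathbb E\|\xi z\|\le C\,\mathbb E\|\xi y\|,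
\]
because $K\le C/2$.
\end{proof}

\begin{proposition}\label{prop:embed}
Every separable Banach space $E$ with \textup{(Q)} embeds isometrically into a separable GT space.
\end{proposition}

\begin{proof}
Let $E$ have $(Q_C)$; we may enlarge $C$ so that $C\ge2K$. We build separable spaces $E=E_0\subset E_1\subset\cdots$ with isometric inclusions, all with $(Q_C)$. Fix a surjection $l\mapsto(k(l),j(l))$ from $\{0,1,\dots\}$ onto $\{0,1,\dots\}^2$ with $k(l)\le l$. As soon as $E_k$ is defined, fix a sequence $v_{k,0},v_{k,1},\dots$ that contains, for each $n$, a norm-dense subset of the operators $\ell_2^n\to E_k$; these form a separable space, isomorphic to $E_k^n$. Given $E_l$, view $v_{k(l),j(l)}$ as an operator into $E_l$, which does not change its $2$-summing norm, and let $E_{l+1}$ be the space of Lemma~\ref{lem:step}. Let $Y$ be the completion of $\bigcup_kE_k$. It is separable and contains $E$ isometrically.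

Any finite subset of $\bigcup_kE_k$ lies in some $E_k$, so the union has $(Q_C)$ and $Y$ has $(Q_{2C})$ by Lemma~\ref{lem:dense}. Lemma~\ref{lem:Qpi2} gives condition (a) of Lemma~\ref{lem:criterion}. For (b), let $u:Y\to\ell_2^n$. If $v=v_{k,j}$ has domain $\ell_2^n$ and is treated at stage $l$, then Lemma~\ref{lem:step} applied to the restriction of $u$ to $E_{l+1}$ gives $|\operatorname{tr}(uv)|\le B\|u\|\pi_2(v)$. These $v$ are norm-dense in the operators $\ell_2^n\to Y$, and both sides are continuous in $v$ for the operator norm, since $\pi_2(\cdot)\le\sqrt n\,\|\cdot\|$. So (b) holds, and $Y$ is a GT space.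
\end{proof}

Theorem~\ref{thm:embed} follows from Lemma~\ref{lem:pi4} and Proposition~\ref{prop:embed}.

\section{Gaussian matrices at separated scales}\label{sec:matrices}

We turn to the construction of a space with (Q) and without cotype $2$, and first describe how Example~\ref{ex:onelevel} has to be modified.

A cheap way to deal with awkward families of vectors is to put the Euclidean norm into the norm and use $\max(|x|,\rho(x))$. In the example this destroys everything, since $\rho(x)\le|x|$. So we stack $\lambda$ versions of the example, called levels, in dimensions $n_1,\dots,n_\lambda$, with a common index set $[N]$, and consider $x_i=(u^i_1,\dots,u^i_\lambda)$, of Euclidean length about $\lambda^{1/2}$. If the functional $\lambda^{-1/p}x_i$ is allowed, then $x_i$ has norm about $\lambda^{1-1/p}$, which is larger by the factor $\lambda^{1/2-1/p}$. This factor will be the cotype constant.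

Now let an arbitrary family $(y_j)$ be given, with norming functionals built from the $u^i_s$. If these functionals use many indices $i$ lightly, sampling as in the example should work. If they use a few indices heavily, a uniformly sampled index misses them; then the natural test functional is a Gaussian combination of the norming functionals, and we must allow combinations of up to $\kappa_s$ of the vectors $u_s^i$ at level $s$. Between ``heavily'' and ``lightly'' there is a gap. If the dimensions grow so fast that the gaps of different levels are disjoint, each index falls into the gap at one level at most, and a functional that uses each index at a single level is controlled by the Euclidean norm.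

\subsection*{Parameters}
For an integer $\lambda\ge1$ let
\[
n_1=2^{32\lambda},\qquad n_{l+1}=n_l^{16}\ \ (1\le l<\lambda),\qquad N=n_\lambda^6,\qquad\kappa_l=n_l^{1/2},\qquad r_l=n_l^{7/8}.
\]
All are integers, since $n_l=2^{32\lambda16^{l-1}}$. The number $N$ must be a large power of the top dimension $n_\lambda$ for the moment bounds, and $\ln N$ must be small compared with the bottom dimension $n_1$. Both are possible because $N=2^{192\lambda16^{\lambda-1}}$ and $192\ln2\le133.1$ give
\[
\ln(10N)\le2.4+133.1\,\lambda16^{\lambda-1}\le136\,\lambda16^{\lambda-1}\le16^{2\lambda}=n_1^{1/4},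
\]
where the last inequality is $136\lambda\le16^{\lambda+1}$. Hence
\begin{equation}\label{eq:entropy}
\kappa_l\ln(10N)\le n_l^{3/4}\le r_l\qquad(1\le l\le\lambda).
\end{equation}
The number of levels is only of the order of $\ln\ln N$, which is the origin of the double logarithm in Theorem~\ref{thm:main}.

\begin{lemma}\label{lem:matrices}
There are $n_l\times N$ matrices $G_l$ $(l\le\lambda)$, with columns $u_l^i$ $(i\le N)$, such that:
\begin{enumerate}
\item[(G1)] $|G_lc|\le2|c|$ for all $\kappa_l$-sparse $c\in\mathbb R^N$, and $|u_l^i|\ge\frac12$ for all $i$.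
\item[(G2)] For $r\in\{r_l,2r_l\}$ and every subspace $V\subset\mathbb R^{n_l}$ of dimension $r$ there is a set $\mathcal B\subset[N]$ with $|\mathcal B|\le n_l^3$ such that $|P_VG_lc|^2\le121\frac r{n_l}|c|^2$ for every $\kappa_l$-sparse $c$ supported off $\mathcal B$.
\item[(G3)] With $\hat u^i=(\sqrt{n_l}\,u_l^i)_{l\le\lambda}$, every $x\in\bigoplus_{l\le\lambda}\mathbb R^{n_l}$ satisfies
\[
\tfrac12|x|^2\le\frac1N\sum_i\langle\hat u^i,x\rangle^2\le2|x|^2,\qquad\frac1N\sum_i\langle\hat u^i,x\rangle^4\le4|x|^4 .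
\]
\end{enumerate}
\end{lemma}

Property (G3) replaces \eqref{eq:design}, simultaneously for all levels. In (G2), a subspace of dimension $r$ in general position captures the fraction $r/n_l$ of $|G_lc|^2$. The subspace $V$ is arbitrary, however, and may contain $r$ columns of $G_l$, so an exceptional set is unavoidable; (G2) says that it can be taken small.

\begin{proof}
Let all entries be independent, those of $G_l$ being centered Gaussian of variance $1/n_l$. We bound the probabilities of failure. Fix a level and write $n,\kappa,G,u^i$ without the index $l$; recall $n\ge2^{32}$. For a unit vector $c$, the vector $\sqrt n\,Gc$ is standard Gaussian in $\mathbb R^n$, and for vectors $c$ with disjoint supports these Gaussian vectors are independent.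

(G1) The Chernoff bound with $t=\frac94$ and $t=\frac14$ gives $\mathbb P(|Gc|>\frac32)\le e^{-0.21n}$ and $\mathbb P(|u^i|<\frac12)\le e^{-0.31n}$, because $\frac12(\ln\frac94-\frac54)<-0.21$ and $\frac12(\frac34-\ln4)<-0.31$. For each of the at most $N^\kappa$ supports take a $\frac14$-net of its unit sphere with at most $9^\kappa$ points. By \eqref{eq:net}, the bound $\frac32$ on the nets gives the bound $2$ on the spheres. By \eqref{eq:entropy} and $n^{3/4}\le n/256$, (G1) fails with probability at most $(9N)^\kappa e^{-0.21n}+Ne^{-0.31n}\le2e^{n^{3/4}-0.21n}\le2e^{-n/5}$.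

(G2) A union bound over subspaces costs about $e^{nr\ln n}$, while a single bad vector $c$ has probability about $e^{-2r}$. So we need many independent bad vectors, and this is what the failure of (G2) provides. Suppose that (G1) holds and (G2) fails for $V$, with orthonormal basis $v_1,\dots,v_r$. We choose successively $n^2$ disjointly supported $\kappa$-sparse unit vectors $c_j$ with $|P_VGc_j|>11\sqrt{r/n}$: the union of the supports already used has at most $n^2\kappa\le n^3$ elements, so it is not a valid set $\mathcal B$, and a further vector exists. Let $\Theta$ be a fixed $\frac1n$-net of the unit sphere of $\mathbb R^n$ with $|\Theta|\le(3n)^n$. Choose $v_a'\in\Theta$ with $|v_a-v_a'|\le\frac1n$, and let $Q,Q':\mathbb R^n\to\mathbb R^r$ be the matrices with rows $v_a$ and $v'_a$. Then $|Qy|=|P_Vy|$, $\|Q-Q'\|\le\|Q-Q'\|_{HS}\le\sqrt r/n$ and $\|Q'\|\le2$. Since $|Gc_j|\le2$, we get $|Q'Gc_j|\ge11\sqrt{r/n}-2\sqrt r/n\ge10\sqrt{r/n}$. By \eqref{eq:net}, some point $c_j'$ of a fixed $\frac12$-net, with at most $5^\kappa$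 points, of the unit sphere over the support of $c_j$ has $|Q'Gc_j'|\ge5\sqrt{r/n}$.

Fix $Q'$ with rows in $\Theta$ and $\|Q'\|\le2$, and a unit vector $c'$. With $g=\sqrt n\,Gc'$ we have $\mathbb E|Q'g|\le\|Q'\|_{HS}=\sqrt r$, and $g\mapsto|Q'g|$ is $2$-Lipschitz. Gaussian concentration gives $\mathbb P(|Q'g|\ge5\sqrt r)\le e^{-(4\sqrt r)^2/8}=e^{-2r}$, and $n^2$ such events for disjoint supports hold together with probability at most $e^{-2rn^2}$. There are at most $(3n)^{nr}$ choices of $Q'$ and, for each $j\le n^2$, at most $(5N)^\kappa$ choices of support and net point. By \eqref{eq:entropy}, $\kappa\ln(5N)\le r$. So the event that (G1) holds and (G2) fails for this $r$ is contained in an event of probability at most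
\[
\exp\big(nr\ln(3n)+n^2r-2rn^2\big)=\exp\big(-r(n^2-n\ln(3n))\big)\le e^{-n^2/2}.
\]

(G3) The $\hat u^i$ are independent standard Gaussian vectors in $\mathbb R^d$, $d=\sum_ln_l\le2n_\lambda$. For independent copies $W_i$ of a random vector $W$ in a Euclidean space, $\mathbb E|\frac1N\sum W_i-\mathbb EW|^2\le\mathbb E|W|^2/N$. For $W=(\hat u^1)^{\otimes4}$ in $(\mathbb R^d)^{\otimes4}$ this bound is $\mathbb E|\hat u^1|^8/N\le105d^4/N\le1680n_\lambda^{-2}$, and for $W=(\hat u^1)^{\otimes2}$ it is $\mathbb E|\hat u^1|^4/N\le3d^2/N\le12n_\lambda^{-4}$. By Chebyshev's inequality the two deviations have norm at most $1$ and at most $\frac12$, respectively, off an event of probability at most $1680n_\lambda^{-2}+48n_\lambda^{-4}<\frac12$. Pair them with $x^{\otimes4}$ and $x^{\otimes2}$, of norms $|x|^4$ and $|x|^2$, and use $\mathbb E\langle\hat u^1,x\rangle^4=3|x|^4$, $\mathbb E\langle\hat u^1,x\rangle^2=|x|^2$: off this event (G3) holds.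

At level $l$, (G1) and the two cases of (G2) contribute at most $4e^{-n_l/5}\le1/n_l$, and $\sum_l1/n_l\le2/n_1<\frac12$. The total probability of failure is less than $1$.
\end{proof}

\subsection*{Concatenation}
One value of $\lambda$ gives one finite-dimensional space. To obtain a single space we chain infinitely many so that the scales remain separated. Let $\lambda_1=1$ and $\lambda_{k+1}=\lambda_k16^{\lambda_k}$. For each $k$ fix the data of Lemma~\ref{lem:matrices} for $\lambda=\lambda_k$, called \emph{group $k$}, with $N=N_k$, and index its columns by a set $\mathcal I_k$ with $N_k$ elements, the sets $\mathcal I_k$ being disjoint. Number the levels of all groups consecutively by $s=1,2,\dots$, let $S_k$ be the set of the $\lambda_k$ levels of group $k$, and write $n_s,\kappa_s,r_s,G_s,u_s^i$ for the data at level $s$. The last level of group $k$ has dimension $2^{32\lambda_k16^{\lambda_k-1}}$, whose $16$th power $2^{32\lambda_{k+1}}$ is the dimension of the first level of group $k+1$. So $n_1=2^{32}$ and $n_{s+1}=n_s^{16}$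 for all $s$, and therefore
\begin{equation}\label{eq:scales}
n_s^6<\kappa_{s+1},\qquad\sum_{s'<s}n_{s'}\le2n_s^{1/16}\le r_s,\qquad2r_s\le n_s,\qquad\sum_sn_s^{-1/8}\le\tfrac18,\qquad\sum_s8n_s^{-2}\le1 .
\end{equation}
(Here $\kappa_{s+1}=n_s^8$, and $n_1^{-1/8}=\frac1{16}$ dominates the fourth sum.)

\section{The space $X$ and the failure of cotype 2}\label{sec:X}

Fix $p\in(2,\infty)$. A \emph{cell} is a pair $(i,s)$ with $i\in\mathcal I_k$ and $s\in S_k$ for the same $k$. An \emph{array} is a real function $\eta$ on finitely many cells, extended by zero. It has columns $\eta_i=(\eta_i^{(s)})_{s\in S_k}\in\ell_p(S_k)$ and rows $\eta^{(s)}=(\eta_i^{(s)})_{i\in\mathcal I_k}\in\mathbb R^{N_k}$. Put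
\[
\|\eta\|_{2,p}=\Big(\sum_k\sum_{i\in\mathcal I_k}\|\eta_i\|_p^2\Big)^{1/2},\qquad G\eta=(G_s\eta^{(s)})_s ,
\]
and call $\eta$ \emph{sparse} if $\eta^{(s)}$ is $\kappa_s$-sparse for every $s$. Note that $|\eta^{(s)}|\le\|\eta\|_{2,p}$, and that replacing some entries by zero preserves sparsity and does not increase $\|\eta\|_{2,p}$. Let $X_{00}$ be the space of finitely supported sequences $x=(x_s)$, $x_s\in\mathbb R^{n_s}$, with the inner product $\langle x,x'\rangle=\sum_s\langle x_s,x'_s\rangle$, and put
\[
\rho(x)=\sup\{\langle G\eta,x\rangle:\ \eta\text{ sparse},\ \|\eta\|_{2,p}\le1\},\qquad\|x\|=\max(|x|,\rho(x)).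
\]
By (G1), $\rho(x)\le2\sum_s|x_s|<\infty$. As a supremum of a symmetric family of linear functionals, $\rho$ is a seminorm, and by homogeneity
\begin{equation}\label{eq:dual}
\langle G\eta,x\rangle\le\|\eta\|_{2,p}\,\|x\|\qquad\text{for all sparse }\eta\text{ and all }x\in X_{00}.
\end{equation}
Let $X$ be the completion of $(X_{00},\|\cdot\|)$. It is separable, since $X_{00}$ is a countable union of finite-dimensional subspaces.

\begin{remark}
Let $x$ be supported on group $k$. By (G1) and H\"older's inequality, $|G\eta|^2\le4\sum_i\|\eta_i\|_2^2\le4\lambda_k^{1-2/p}\|\eta\|_{2,p}^2$ for sparse $\eta$ supported on group $k$, so $|x|\le\|x\|\le2\lambda_k^{1/2-1/p}|x|$. The cotype-$2$ constant of this subspace is thus at most $2\lambda_k^{1/2-1/p}$, the order reached in the next proposition. For $p=2$ the same computation gives $\rho\le2|\cdot|$ on all of $X_{00}$, and $X$ would be isomorphic to a Hilbert space.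
\end{remark}

\begin{proposition}\label{prop:nocotype}
For every $k$ the cotype-$2$ constant of $X$ on $N_k$ vectors is at least $(96\pi)^{-1/2}\lambda_k^{1/2-1/p}$, and $\ln\ln N_k\le8\lambda_k$.
\end{proposition}

\begin{proof}
Write $\lambda=\lambda_k$, $N=N_k$. For $i\in\mathcal I_k$ let $x_i\in X_{00}$ have the components $u_s^i$ for $s\in S_k$ and zero otherwise.

\emph{The vectors are long.} The array equal to $\lambda^{-1/p}$ on the cells $(i,s)$, $s\in S_k$, for this single $i$, is sparse and has norm $1$. By (G1), $\|x_i\|\ge\lambda^{-1/p}\sum_{s\in S_k}|u_s^i|^2\ge\frac14\lambda^{1-1/p}$. Hence $\sum_i\|x_i\|^2\ge\frac1{16}N\lambda^{2-2/p}$.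

\emph{The random sum is short.} Let $\Gamma=\sum_ig_ix_i$. By Lemma~\ref{lem:gauss}(i), $\mathbb E\|\sum\varepsilon_ix_i\|^2\le\frac\pi2(\mathbb E|\Gamma|^2+\mathbb E\rho(\Gamma)^2)$. By (G1), $|u_s^i|\le2$, so $\mathbb E|\Gamma|^2=\sum_i|x_i|^2\le4\lambda N$. For $x$ supported on group $k$, (G3) applied to $(n_s^{-1/2}x_s)_{s\in S_k}$ gives
\[
\mathbb E\langle\Gamma,x\rangle^2=\sum_i\Big(\sum_{s\in S_k}\langle u_s^i,x_s\rangle\Big)^2\le2N\sum_{s\in S_k}n_s^{-1}|x_s|^2 .
\]
The right side is $2N\,\mathbb E\langle\Gamma',x\rangle^2$ for $\Gamma'=(n_s^{-1/2}g_s)_{s\in S_k}$ with independent standard Gaussian vectors $g_s\in\mathbb R^{n_s}$. By Lemma~\ref{lem:gauss}(iv), $\mathbb E\rho(\Gamma)^2\le2N\,\mathbb E\rho(\Gamma')^2$. Since $|\eta^{(s)}|\le\|\eta\|_{2,p}$,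
\[
\rho(\Gamma')\le\sum_{s\in S_k}\Delta_s,\qquad\Delta_s=\sup\{\langle G_sc,n_s^{-1/2}g_s\rangle:\ c\ \kappa_s\text{-sparse},\ |c|\le1\}.
\]
By \eqref{eq:net} with $\frac12$-nets on the coordinate spheres, $\Delta_s$ is at most twice the maximum of $|\langle G_sc,n_s^{-1/2}g_s\rangle|$ over at most $(5N)^{\kappa_s}$ sparse unit vectors $c$. Each of these variables is centered Gaussian with standard deviation at most $2n_s^{-1/2}$, by (G1). Lemma~\ref{lem:gauss}(iii) and \eqref{eq:entropy} give $\|\Delta_s\|_2\le2\cdot2\cdot2n_s^{-1/2}(1+n_s^{3/4})^{1/2}\le12n_s^{-1/8}$; here the sparsity constraint is used. By \eqref{eq:scales}, $\|\rho(\Gamma')\|_2\le\frac{12}8\le2$, so $\mathbb E\rho(\Gamma)^2\le8N$ and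
\[
\mathbb E\Big\|\sum\varepsilon_ix_i\Big\|^2\le\frac\pi2(4\lambda N+8N)\le6\pi\lambda N .
\]
The quotient of the two bounds is $\lambda^{1-2/p}/(96\pi)$. Finally, $\ln\ln N=\ln(192\ln2)+\ln\lambda+(\lambda-1)\ln16\le5+4(\lambda-1)\le8\lambda$.
\end{proof}

\section{The space $X$ has property (Q)}\label{sec:XQ}

\begin{proposition}\label{prop:XQ}
$X$ has $(Q_C)$ for a constant $C$ that depends only on $p$.
\end{proposition}

Throughout this section $\sigma$ is the last level of some group, $H=\bigoplus_{s\le\sigma}\mathbb R^{n_s}\subset X_{00}$, the vectors $y_1,\dots,y_m$ lie in $H$, arrays are supported on levels $s\le\sigma$, and $k$ runs over the groups with levels at most $\sigma$. By duality, $(\sum\|y_j\|^2)^{1/2}$ is comparable to $\sum_j\langle\phi_j,y_j\rangle$ for suitable norming vectors $\phi_j\in H$. We first give three situations in which such a sum is dominated by an admissible average, and then split the $\phi_j$ into three parts, one for each situation. In all three the idea is to write the sum as $\mathbb E\langle F,\sum\xi_jy_j\rangle$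 with a random functional $F$ of controlled norm.

\subsection*{Three sufficient conditions}

\begin{lemma}[Euclidean functionals]\label{lem:A}
For $h_1,\dots,h_m\in H$, $\ \sum_j\langle h_j,y_j\rangle\le\sqrt{\pi/2}\,(\sum_j|h_j|^2)^{1/2}\,\mathbb E\|\sum g_jy_j\|$.
\end{lemma}

\begin{proof}
The coordinates $Z_a$ of $\sum g_jy_j$ in an orthonormal basis of $H$ are centered Gaussian with variances $\varsigma_a^2$, $\sum_a\varsigma_a^2=\sum_j|y_j|^2$. By Jensen's inequality, $\mathbb E|(Z_a)_a|\ge|(\mathbb E|Z_a|)_a|=\sqrt{2/\pi}\,(\sum|y_j|^2)^{1/2}$. Now use the Cauchy--Schwarz inequality and $|\cdot|\le\|\cdot\|$.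
\end{proof}

\begin{lemma}[common sparse support]\label{lem:B}
Let $c_p=(\mathbb E|g|^p)^{1/p}$. Let $\eta_1,\dots,\eta_m$ be arrays with $\sum_j\|\eta_j\|_{2,p}^2\le1$ such that, for each $s$, the union of the supports of $\eta_1^{(s)},\dots,\eta_m^{(s)}$ has at most $\kappa_s$ elements. Then $\sum_j\langle G\eta_j,y_j\rangle\le c_p(1+\frac\pi2)^{1/2}\,\mathbb E\|\sum g_jy_j\|$.
\end{lemma}

\begin{proof}
The random array $\zeta=\sum_jg_j\eta_j$ is sparse by the support condition. Write $\eta_{j,i}$ for the $i$th column of $\eta_j$. By Jensen's inequality ($2/p\le1$) and the triangle inequality in $\ell_{p/2}$,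
\[
\mathbb E\|\zeta_i\|_p^2\le\Big(\sum_s\mathbb E|\zeta_i^{(s)}|^p\Big)^{2/p}=c_p^2\Big\|\Big(\sum_j|\eta_{j,i}^{(s)}|^2\Big)_s\Big\|_{p/2}\le c_p^2\sum_j\|\eta_{j,i}\|_p^2 ,
\]
so $\mathbb E\|\zeta\|_{2,p}^2\le c_p^2$. By orthonormality of the $g_j$, \eqref{eq:dual}, the Cauchy--Schwarz inequality and Lemma~\ref{lem:gauss}(ii),
\[
\sum_j\langle G\eta_j,y_j\rangle=\mathbb E\Big\langle G\zeta,\sum g_jy_j\Big\rangle\le c_p\Big(\mathbb E\Big\|\sum g_jy_j\Big\|^2\Big)^{1/2}\le c_p\Big(1+\frac\pi2\Big)^{1/2}\mathbb E\Big\|\sum g_jy_j\Big\|.\qedhere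
\]
\end{proof}

This is the only place where $p<\infty$ is needed. The third condition is Example~\ref{ex:onelevel} in general form: one index is sampled in each group.

\begin{lemma}[flat covariance]\label{lem:C}
Let $w_s>0$ $(s\le\sigma)$ satisfy $\sum_k\|(w_s)_{s\in S_k}\|_{p/2}\le256$, and let $t_1,\dots,t_m\in H$ satisfy
\begin{equation}\label{eq:flat}
\sum_jt_j\otimes t_j\le\bigoplus_{s\le\sigma}\frac{w_s}{n_s}I_{\mathbb R^{n_s}} .
\end{equation}
Then there is an admissible system $\xi'$ with $\sum_j\langle t_j,y_j\rangle\le80\,\mathbb E\|\sum\xi'_jy_j\|$.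
\end{lemma}

\begin{proof}
For each $k$ let $i_k$ be uniform in $\mathcal I_k$ and $\varepsilon_k$ a random sign, all independent. Let $\eta^F$ be the array with entries $\varepsilon_k\sqrt{w_s}$ on the cells $(i_k,s)$, $s\in S_k$, and zero elsewhere, and let $F=G\eta^F$, so $F_s=\varepsilon_k\sqrt{w_s}\,u_s^{i_k}$. Each row of $\eta^F$ is $1$-sparse and $\|\eta^F\|_{2,p}^2=\sum_k\|(w_s)_{s\in S_k}\|_{p/2}\le256$. By \eqref{eq:dual}, $\langle F,x\rangle\le16\|x\|$ for all $x\in H$ and all outcomes.

\emph{Moments of $F$.} Fix $x\in H$ and put $b_k=\sum_{s\in S_k}\frac{w_s}{n_s}|x_s|^2$ and $Z_k=\sum_{s\in S_k}\sqrt{w_s}\langle u_s^{i_k},x_s\rangle$, so that $\langle F,x\rangle=\sum_k\varepsilon_kZ_k$. Property (G3) for group $k$, applied to the vector $(\sqrt{w_s/n_s}\,x_s)_{s\in S_k}$, gives $\frac12b_k\le\mathbb EZ_k^2\le2b_k$ and $\mathbb EZ_k^4\le4b_k^2$. The signs remove all terms that contain some $Z_k$ to an odd power, so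
\begin{gather*}
\mathbb E\langle F,x\rangle^2=\sum_k\mathbb EZ_k^2\ge\tfrac12\sum_kb_k=\tfrac12\sum_{s\le\sigma}\frac{w_s}{n_s}|x_s|^2,\\
\mathbb E\langle F,x\rangle^4=\sum_k\mathbb EZ_k^4+3\sum_{k\ne l}\mathbb EZ_k^2\,\mathbb EZ_l^2\le12\Big(\sum_kb_k\Big)^2\le48\big(\mathbb E\langle F,x\rangle^2\big)^2 .
\end{gather*}
Thus $\|\langle F,x\rangle\|_4\le3\|\langle F,x\rangle\|_2=3|\Sigma^{1/2}x|$, where $\Sigma=\mathbb E\,F\otimes F$. Moreover $2\Sigma$ dominates the right side of \eqref{eq:flat}, and $\Sigma$ is invertible on $H$ because all $w_s$ are positive.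

\emph{The coefficients.} We want $\mathbb E\,\xi_jF=t_j$, and the linear functions of $F$ with this property are $\xi_j=\langle F,\Sigma^{-1}t_j\rangle$. Let $\Lambda:\mathbb R^m\to H$, $\Lambda e_j=t_j$. By \eqref{eq:flat}, $\Lambda\Lambda^*=\sum t_j\otimes t_j\le2\Sigma$, so $\|\Sigma^{-1/2}\Lambda\|^2=\|\Sigma^{-1/2}\Lambda\Lambda^*\Sigma^{-1/2}\|\le2$. For $h\in\mathbb R^m$,
\[
\|\langle\xi,h\rangle\|_4=\|\langle F,\Sigma^{-1}\Lambda h\rangle\|_4\le3|\Sigma^{-1/2}\Lambda h|\le3\sqrt2\,|h|\le5|h| .
\]
Finally $\sum_j\langle t_j,y_j\rangle=\mathbb E\langle F,\sum\xi_jy_j\rangle\le16\,\mathbb E\|\sum\xi_jy_j\|$, and Lemma~\ref{lem:fill} with $B=5$ completes the proof.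
\end{proof}

\subsection*{Arrays with small entries}
If no cell carries much weight, the vectors $G\eta_j$ ought to satisfy \eqref{eq:flat}. Two things can go wrong. At a single level, the covariance may have some large eigenvalues. And the covariance may have nonzero blocks between different levels, whereas the bound in \eqref{eq:flat} is block diagonal; dominating a general positive matrix by its diagonal blocks costs a factor equal to the number of blocks, which we cannot afford. Both defects live in subspaces of dimension at most $r_s$, the second because all lower levels together have a tiny dimension, and by (G2) such subspaces carry little Euclidean mass.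

\begin{lemma}\label{lem:light}
Let $\eta_1,\dots,\eta_m$ be sparse arrays with $\sum_j\|\eta_j\|_{2,p}^2\le1$ and $\sum_j|\eta_{j,i}^{(s)}|^2\le n_s^{-6}$ for every cell $(i,s)$. Then $G\eta_j=h_j+t_j$ with $h_j,t_j\in H$, where $\sum_j|h_j|^2\le62$ and $(t_j)$ satisfies the hypotheses of Lemma~\ref{lem:C} for suitable $w_s$.
\end{lemma}

\begin{proof}
For $s\le\sigma$ put $z_{j,s}=G_s\eta_j^{(s)}$, $A_s=\sum_jz_{j,s}\otimes z_{j,s}$, $v_s=\sum_j|\eta_j^{(s)}|^2\le1$ and $w_s=242v_s+8n_s^{-2}>0$.

\emph{Mass on a small subspace.} Let $V\subset\mathbb R^{n_s}$ have dimension $r\in\{r_s,2r_s\}$ and let $\mathcal B$ be as in (G2). Split $\eta_j^{(s)}$ into its parts off $\mathcal B$ and on $\mathcal B$, both $\kappa_s$-sparse. Use (G2) for the first part, and (G1) with the smallness of the entries for the second: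
\begin{equation}\label{eq:mass}
\operatorname{tr}(P_VA_s)=\sum_j|P_Vz_{j,s}|^2\le2\cdot121\frac r{n_s}v_s+2\cdot4\sum_{i\in\mathcal B}\sum_j|\eta_{j,i}^{(s)}|^2\le242\frac r{n_s}v_s+8n_s^{-3}.
\end{equation}

\emph{The subspaces to be removed.} Let $V_s^1$ be spanned by orthonormal eigenvectors for the $r_s$ largest eigenvalues of $A_s$. The remaining eigenvalues are at most the mean of these, which by \eqref{eq:mass} is $\operatorname{tr}(P_{V_s^1}A_s)/r_s\le w_s/n_s$. Hence $\langle A_sy,y\rangle\le\frac{w_s}{n_s}|y|^2$ for $y\perp V_s^1$. Let $V_s^2$ be the sum of the ranges of the maps $\mathbb R^{n_{s'}}\to\mathbb R^{n_s}$, $x\mapsto\sum_j\langle x,z_{j,s'}\rangle z_{j,s}$, over $s'<s$. By \eqref{eq:scales}, $\dim V_s^2\le\sum_{s'<s}n_{s'}\le r_s$. Choose $V_s\supset V_s^1+V_s^2$ of dimension $2r_s\le n_s$, write $P_s=P_{V_s}$, and put $h_j=(P_sz_{j,s})_{s\le\sigma}$, $t_j=((I-P_s)z_{j,s})_{s\le\sigma}$.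

\emph{The removed part.} By \eqref{eq:mass} with $r=2r_s$, $v_s\le1$ and \eqref{eq:scales},
\[
\sum_j|h_j|^2=\sum_{s\le\sigma}\operatorname{tr}(P_sA_s)\le\sum_s\big(484\,n_s^{-1/8}+8n_s^{-3}\big)\le\tfrac{484}8+1\le62 .
\]

\emph{The remaining part.} For $s'<s$, the block of $\sum_jt_j\otimes t_j$ from level $s'$ to level $s$ sends $x\in\mathbb R^{n_{s'}}$ to
\[
\sum_j\langle x,(I-P_{s'})z_{j,s'}\rangle(I-P_s)z_{j,s}=(I-P_s)\sum_j\langle(I-P_{s'})x,z_{j,s'}\rangle z_{j,s}=0,
\]
because $V_s\supset V_s^2$. The block from $s$ to $s'$ is its adjoint and vanishes too. The $s$th diagonal block is $(I-P_s)A_s(I-P_s)\le\frac{w_s}{n_s}I$, because the range of $I-P_s$ is orthogonal to $V_s^1$. This proves \eqref{eq:flat}. Finally, $v_s=\sum_{i}\sum_j|\eta_{j,i}^{(s)}|^2$, so the triangle inequality in $\ell_{p/2}$ gives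
\[
\sum_k\|(v_s)_{s\in S_k}\|_{p/2}\le\sum_k\sum_{i\in\mathcal I_k}\sum_j\|\eta_{j,i}\|_p^2\le1,
\]
and with \eqref{eq:scales}, $\sum_k\|(w_s)_{s\in S_k}\|_{p/2}\le242+\sum_s8n_s^{-2}\le243$.
\end{proof}

\subsection*{The decomposition}

\begin{proof}[Proof of Proposition~\ref{prop:XQ}]
By Lemma~\ref{lem:dense} it suffices to treat $X_{00}$. Let $y_1,\dots,y_m\in X_{00}$, not all zero, and choose $\sigma$ with all $y_j\in H$. Put $a=(\sum\|y_j\|^2)^{1/2}$ and $\alpha_j=\|y_j\|/a$, so that $\sum\alpha_j^2=1$ and $\sum\alpha_j\|y_j\|=a$.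

\emph{Norming functionals.} If $y_j=0$, put $h_j^0=0$ and $\eta_j=0$. If $\|y_j\|=|y_j|>0$, put $h_j^0=\alpha_jy_j/|y_j|$ and $\eta_j=0$. Otherwise $\|y_j\|=\rho(y_j)>0$; put $h_j^0=0$ and choose a sparse array $\eta_j$ with $\|\eta_j\|_{2,p}\le\alpha_j$ and $\langle G\eta_j,y_j\rangle\ge\frac12\alpha_j\|y_j\|$. Entries at levels above $\sigma$ do not contribute and are replaced by zero. Then
\begin{equation}\label{eq:norming}
\sum_j|h_j^0|^2\le1,\qquad\sum_j\|\eta_j\|_{2,p}^2\le1,\qquad\frac a2\le\sum_j\langle h_j^0+G\eta_j,y_j\rangle .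
\end{equation}

\emph{Heavy, intermediate and light cells.} The \emph{weight} of an index $i$ is $d_i=\sum_j\|\eta_{j,i}\|_p^2$; by \eqref{eq:norming}, $\sum_id_i\le1$. Call a cell $(i,s)$ \emph{heavy} if $d_i\ge1/\kappa_s$, \emph{intermediate} if $n_s^{-6}\le d_i<1/\kappa_s$, and \emph{light} if $d_i<n_s^{-6}$. Restricting to the three kinds of cells gives $\eta_j=\eta_j^{\mathrm{hv}}+\eta_j^{\mathrm{int}}+\eta_j^{\mathrm{lt}}$, where each part is sparse and satisfies the second bound in \eqref{eq:norming}.

Since the weights sum to at most $1$, at each level $s$ at most $\kappa_s$ cells are heavy. So $(\eta_j^{\mathrm{hv}})$ satisfies the hypotheses of Lemma~\ref{lem:B}.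

Since $1/\kappa_{s+1}<n_s^{-6}$ by \eqref{eq:scales}, the intervals $[n_s^{-6},1/\kappa_s)$ are disjoint, and each index $i$ has at most one intermediate cell. So each column of $\eta_j^{\mathrm{int}}$ has at most one nonzero entry, and its $\ell_2$- and $\ell_p$-norms agree. By (G1),
\[
\sum_j|G\eta_j^{\mathrm{int}}|^2\le4\sum_j\sum_i\|\eta_{j,i}^{\mathrm{int}}\|_2^2=4\sum_j\|\eta_j^{\mathrm{int}}\|_{2,p}^2\le4 .
\]

On a light cell $\sum_j|\eta_{j,i}^{(s)}|^2\le d_i<n_s^{-6}$. So Lemma~\ref{lem:light} applies to $(\eta_j^{\mathrm{lt}})$ and gives $G\eta_j^{\mathrm{lt}}=h_j^1+t_j$.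

\emph{Conclusion.} Put $h_j=h_j^0+G\eta_j^{\mathrm{int}}+h_j^1$. Then $\sum_j|h_j|^2\le3(1+4+62)=201$, and by \eqref{eq:norming}
\[
\frac a2\le\sum_j\langle h_j,y_j\rangle+\sum_j\langle G\eta_j^{\mathrm{hv}},y_j\rangle+\sum_j\langle t_j,y_j\rangle .
\]
One of the three sums is at least $a/6$. If it is the first, Lemma~\ref{lem:A} gives $a\le6\sqrt{201\pi/2}\,\mathbb E\|\sum g_jy_j\|$. If it is the second, Lemma~\ref{lem:B} gives $a\le6c_p(1+\frac\pi2)^{1/2}\,\mathbb E\|\sum g_jy_j\|$. If it is the third, Lemma~\ref{lem:C} gives an admissible system with $a\le480\,\mathbb E\|\sum\xi_j'y_j\|$. Hence $X_{00}$ has $(Q_C)$ with $C=\max(480,10c_p)$.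
\end{proof}

\section{Proof of Theorem~\ref{thm:main} and complex scalars}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Fix $p\in(2,\infty)$. The space $X$ is separable and has (Q) by Proposition~\ref{prop:XQ}. By Proposition~\ref{prop:embed} it embeds isometrically into a separable GT space $Y$. The cotype-$2$ constant of $Y$ on $N_k$ vectors is at least that of $X$, so by Proposition~\ref{prop:nocotype} it is at least
\[
(96\pi)^{-1/2}\lambda_k^{1/2-1/p}\ge(96\pi)^{-1/2}\big(\tfrac18\ln\ln N_k\big)^{1/2-1/p}.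
\]
This tends to infinity with $k$ because $p>2$, so $Y$ does not have cotype $2$.
\end{proof}

For complex spaces the definitions of Section~\ref{sec:intro} are read with complex-linear operators and functionals and with the complex $\ell_2$; the signs in \eqref{eq:cotype} remain real.

\begin{proposition}\label{prop:complex}
There is a complex GT space which does not have cotype $2$.
\end{proposition}

\begin{proof}
Let $Y$ be the real space of Theorem~\ref{thm:main}, and let $Y_{\mathbb C}=\{y+iz:y,z\in Y\}$ with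
\[
\|y+iz\|=\sup_{t\in\mathbb R}\|y\cos t+z\sin t\| .
\]
Multiplication by $e^{i\tau}$ replaces $y\cos t+z\sin t$ by $y\cos(t-\tau)+z\sin(t-\tau)$, so this is a complex norm. It lies between $\max(\|y\|,\|z\|)$ and $\|y\|+\|z\|$, so it is complete, and it agrees with the given norm on $Y$. In particular $Y_{\mathbb C}$ does not have cotype $2$.

Let $u:Y_{\mathbb C}\to\ell_2(\mathbb C)$ be bounded and complex linear. Its restriction to $Y$ is a bounded real-linear operator into $\ell_2(\mathbb C)$, which as a real space is isometric to the real $\ell_2$. So the restriction is $1$-summing, with some constant $C$. Each $y^*$ in the unit ball of $Y^*$ extends to the complex-linear functional $y^*_{\mathbb C}(y+iz)=y^*(y)+iy^*(z)$, which has norm at most $1$ because $|y^*(y)+iy^*(z)|=\sup_ty^*(y\cos t+z\sin t)$. Moreover $|y^*(y)|$ and $|y^*(z)|$ are at most $|y^*_{\mathbb C}(y+iz)|$. Hence, with $\phi$ ranging over the unit ball of $(Y_{\mathbb C})^*$,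
\[
\sum_j\|u(y_j+iz_j)\|\le\sum_j\|uy_j\|+\sum_j\|uz_j\|\le2C\sup_{\phi}\sum_j|\phi(y_j+iz_j)| ,
\]
and $Y_{\mathbb C}$ is a GT space.
\end{proof}

\begin{thebibliography}{9}

\bibitem{MP}
Maurey and Pisier, Studia Math.\ \textbf{58} (1976).

\bibitem{source}
\emph{Multiple summing operators on $C(K)$ spaces},
\texttt{http://archive.ymsc.tsinghua.edu.cn/\allowbreak pacm\_download/\allowbreak 116/\allowbreak 7837-11512\_2006\_\allowbreak Article\_BF02432914.pdf}.

\end{thebibliography}
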